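# Uniformly discrete dense forests with visibility $O(\varepsilon^{-(d-1)}\ln\varepsilon^{-1})$

Throughout, $d\ge2$. We write $\omega_n$ for the volume of the unit ball of $\mathbb R^n$, $B(x,r)$ and $\bar B(x,r)$ for open and closed balls, $|S|$ for the length of a segment $S$, and $\mathbb P,\mathbb E$ for probability and expectation.

## 1. Corridors in periodic sets, and a packing bound

Plant a tree at every point of $\mathbb Z^2$, stand at $(0,\frac12)$ and look along the $x$-axis. The segment from $(0,\frac12)$ to $(L,\frac12)$ is at distance exactly $\frac12$ from $\mathbb Z^2$, for every $L$. If the trees have radius $\varepsilon<\frac12$, you see arbitrarily far.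

Let us try to close this corridor by hand. Lift the $m$-th column by $\frac{m \bmod 4}{4}$, so that the trees stand at $(m,\,n+\frac{m\bmod 4}4)$ with $m,n\in\mathbb Z$. The heights of the trees are now all multiples of $\frac14$, and each multiple occurs in every fourth column. A horizontal segment of length $4$ therefore comes within $\frac18$ of a tree: the nearest multiple of $\frac14$ is within $\frac18$ of its height, and the segment crosses a column in which that height occurs. But all first coordinates are still integers, so the vertical line $x=\frac12$ is at distance $\frac12$ from every tree. We closed one corridor and left another one open.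

This happens for every periodic arrangement. Suppose that $F\subset\mathbb R^d$ is nonempty, $F+N\mathbb Z^d=F$, and $F$ has finitely many points in each bounded set. Project $F$ along $e_1$ to $\mathbb R^{d-1}$. Every point of $F$ can be shifted by a multiple of $Ne_1$ into $[0,N)\times\mathbb R^{d-1}$ without changing its projection, so the projection consists of finitely many points modulo $N\mathbb Z^{d-1}$. It is closed and discrete. Choose $y\in\mathbb R^{d-1}$ off it, at distance $r>0$. The line $\mathbb R\times\{y\}$ has distance $r$ from $F$. So for $\varepsilon<r$ this line contains arbitrarily long segments that stay farther than $\varepsilon$ from $F$.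

We want arrangements without corridors, at all tree sizes $\varepsilon$ at once.

**Definition (dense forest, visibility).** A dense forest in $\mathbb R^d$ is a set $F\subset\mathbb R^d$ of finite density,
$$\limsup_{T\to\infty}\frac{|F\cap[-T,T]^d|}{(2T)^d}<\infty ,$$
for which there is a function $V:(0,1)\to(0,\infty)$ such that for every $\varepsilon\in(0,1)$ every line segment of length $V(\varepsilon)$ comes within distance $\varepsilon$ of some point of $F$. Such a $V$ is called the visibility (function) of the forest.

**Definition (uniformly discrete).** $F$ is uniformly discrete if there is $r>0$ with $\|x-y\|\ge r$ for all distinct $x,y\in F$.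

The set $\mathbb Q^d$ has no corridors, but its density is infinite, so it is not a dense forest; $\mathbb Z^2$ has finite density but has corridors. The set $\mathbb Z^d\cup\{(n+\frac1n)e_1:n\ge2\}$ has finite density and is not uniformly discrete. Conversely, a uniformly discrete set always has finite density, since the balls of radius $r/2$ around its points have disjoint interiors.

How short can the visibility be? Long thin tubes that are pairwise disjoint must each contain a tree, and there are only so many trees.

**Proposition 1 (packing bound).** If $F$ has $\limsup_{T}|F\cap[-T,T]^d|/(2T)^d=D<\infty$ and visibility $V$, then $D>0$ and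
$$V(\varepsilon)\ge 3^{-(d-1)}D^{-1}\varepsilon^{-(d-1)}-3\varepsilon .$$

*Proof.* Fix $\varepsilon$ and write $V=V(\varepsilon)$. Consider the segments $[x,x+Ve_d]$ with $x\in(3\varepsilon\mathbb Z)^{d-1}\times(V+3\varepsilon)\mathbb Z$. Two of them either differ by at least $3\varepsilon$ in one of the first $d-1$ coordinates, or lie on the same line with a gap of at least $3\varepsilon$. So their closed $\varepsilon$-neighborhoods are pairwise disjoint, and each contains a point of $F$. As $T\to\infty$, $(1+o(1))(2T)^d/\bigl((3\varepsilon)^{d-1}(V+3\varepsilon)\bigr)$ of these neighborhoods lie in $[-T,T]^d$. Hence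
$$D\ge\frac1{(3\varepsilon)^{d-1}(V+3\varepsilon)}>0,$$
which rearranges to the claim. $\square$

For instance, in the plane with $D=1$ and $\varepsilon=\frac1{10}$ this says $V\ge\frac{10}3-\frac3{10}>3$. The order of growth to compare with is thus $\varepsilon^{-(d-1)}$.

## 2. Two theorems

There exist dense forests in $\mathbb R^d$ with visibility $O(\varepsilon^{-(d-1)}\ln\varepsilon^{-1})$, with implied constant depending only on $d$; however, the known such forests are not uniformly discrete. The text "Dense Forests With Low Visibility" states as open whether a uniformly discrete forest with this visibility exists. The answer is yes, in every dimension.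

**Theorem 2.** For every $d\ge2$ there is a uniformly discrete $F\subset\mathbb R^d$ that is a dense forest with visibility $V(\varepsilon)=O(\varepsilon^{-(d-1)}\ln\varepsilon^{-1})$ as $\varepsilon\to0$. The implied constant depends only on $d$.

By Proposition 1 this is optimal up to the logarithm. We do not claim that the logarithm is necessary.

The proof gives more: tubes may be replaced by arbitrary convex sets, and one point by a positive proportion of points. For a bounded convex set $A$ let $w(A)$ be its minimal width, that is, the infimum over unit vectors $u$ of $\sup_{x\in A}\langle u,x\rangle-\inf_{x\in A}\langle u,x\rangle$. For example, a box with sides $s_1\le\dots\le s_d$ along the axes has width $\sum_i s_i|u_i|\ge s_1\sum_i|u_i|\ge s_1$ in direction $u$, with equality for $u=e_1$, so its minimal width is $s_1$.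

**Theorem 3.** The set $F$ of Theorem 2 can be chosen so that for some constants $C,c_*>0$ depending only on $d$, every bounded convex $A\subset\mathbb R^d$ with $\mathrm{vol}(A)\ge C\ln(2+1/w(A))$ satisfies $|F\cap A|\ge c_*\mathrm{vol}(A)$.

Here $1/0=\infty$, so sets of zero width do not satisfy the hypothesis. In all that follows, a *box* is an isometric image of $\prod_i[0,s_i]$ with its sides ordered $s_1\le\dots\le s_d$.

## 3. One scale on a torus: a two-colored base configuration

At a single scale a random set on a large torus succeeds. Put one uniform random point into every unit cell. A segment of length $L$ passes about $L$ cells, and each gives an independent chance, bounded below, of having a tree near the segment. So a miss has probability exponentially small in $L$, while there are only polynomially many essentially different segments. We carry this out with two colors, because later we need two separate families of points, and with points that are too close to another point removed.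

**Lemma 4 (base configuration).** There are $R\ge1$ and disjoint $P_0,P_1\subset\mathbb R^d$ such that distinct points of $P_0\cup P_1$ are at distance $\ge8$, and for each $a\in\{0,1\}$ every segment of length $R$ has distance $\le2$ from $P_a$.

*Proof.* **Step 1 (the random set).** This step defines the points and secures their separation. Fix $\rho\in(0,\frac1{10})$ with $3^d\omega_d(9\rho)^d\le\frac12$, and let $N\ge10$ be an integer. On the torus $\mathbb R^d/N\mathbb Z^d$, for each $z\in(\mathbb Z/N)^d$ let $X_z$ be uniform in $z+[0,1)^d$ and $a_z$ uniform in $\{0,1\}$, all independent. Call $z$ *good* if $|X_z-X_w|\ge8\rho$ (torus distance) for all $w\ne z$. Let $L_a\subset\mathbb R^d$ be the periodic lift of $\{X_z:z\text{ good},\ a_z=a\}$. Distinct points of $L_0\cup L_1$ are at distance $\ge8\rho$: if they come from different $z$ this is goodness, and if they come from the same $z$ they differ by a nonzero element of $N\mathbb Z^d$, of length $\ge10$.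

**Step 2 (one segment).** This step bounds the probability that a given segment $S$ of length $N/2$ misses $L_a$. Let $u$ be the unit direction of $S$ and choose $i$ with $|u_i|\ge d^{-1/2}$. The $i$-th coordinate varies by at least $N/(2\sqrt d)$ along $S$, so with $m=\lfloor N/(10\sqrt d)\rfloor$ we can choose $y_0,\dots,y_m\in S$ whose $i$-th coordinates successively differ by exactly $5$. Let $z_l$ be the cell of $y_l$ modulo $N$. The $i$-th coordinates of two different $z_l$ differ, before reduction, by a nonzero multiple of $5$ of size $\le N/2\le N-5$, so they are at least $5$ apart modulo $N$. Hence the index sets $z_l+\{-1,0,1\}^d$ are pairwise disjoint modulo $N$. Let $G_l$ be the event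
$$X_{z_l}\in B(y_l,\rho),\qquad a_{z_l}=a,\qquad X_w\notin B(y_l,9\rho)\ \text{ for all } w\ne z_l .$$
Since $9\rho<1$, a point $X_w$ can lie in $B(y_l,9\rho)$ only if $w\in z_l+\{-1,0,1\}^d$. So $G_l$ depends only on the variables with index in $z_l+\{-1,0,1\}^d$, and the $G_l$ are independent.

In each coordinate, $y_l$ has distance at least $\frac12>\rho$ from one of the two ends of its unit cell, so the cell contains a full orthant of $B(y_l,\rho)$. Each $X_w$ lies in $B(y_l,9\rho)$ with probability at most $\omega_d(9\rho)^d$, and at most $3^d$ indices matter. Therefore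
$$\mathbb P(G_l)\ge\tfrac12\cdot2^{-d}\omega_d\rho^d\bigl(1-3^d\omega_d(9\rho)^d\bigr)\ge q:=2^{-d-2}\omega_d\rho^d .$$
If $G_l$ occurs, then $|X_{z_l}-X_w|\ge9\rho-\rho=8\rho$ for all $w\ne z_l$, so $z_l$ is good, and $\mathrm{dist}(S,L_a)\le\rho$. Hence
$$\mathbb P(\mathrm{dist}(S,L_a)>\rho)\le(1-q)^{m+1}\le(1-q)^{N/(10\sqrt d)} .$$

**Step 3 (all segments).** This step passes to all segments by a net. By periodicity we may take starting points in $[0,N)^d$. Discretize the starting point to precision $\rho/2$ and the direction to precision $\rho/N$. This gives $O_\rho(N^{2d})$ segments of length $N/2$. Every segment of length $N/2$ is, up to a translation in $N\mathbb Z^d$, within Hausdorff distance $\frac\rho2+\frac N2\cdot\frac\rho N=\rho$ of one of them. By the union bound, for $N$ large, with positive probability all net segments are within $\rho$ of both $L_0$ and $L_1$. Fix such an outcome. Then every segment of length $N/2$ is within $2\rho$ of both. Put $P_a=\rho^{-1}L_a$ and $R=N/(2\rho)\ge1$. $\square$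

Fix $P_0,P_1,R$ once and for all; they depend only on $d$. They are periodic, so by Section 1 they have corridors at small $\varepsilon$. We shall move each $p$ by less than $3$, which keeps distinct points at distance more than $2$. Uniform discreteness is thus guaranteed, and the work lies in choosing the displacements.

## 4. Two obstructions: fresh points for each scale, and all scales at once

**Fresh points for each scale.** A natural plan is to let a separate set $F_k$ take care of the scale $\varepsilon=2^{-k}$ and to put $F=\bigcup_kF_k$. Suppose the $F_k$ are disjoint, and every segment of length $L_k=Kk\,2^{k(d-1)}$ comes within $2^{-k}$ of $F_k$, for $k\ge1$. The packing in Proposition 1, at the single scale $\varepsilon=2^{-k}$, gives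
$$\liminf_{T\to\infty}\frac{|F_k\cap[-T,T]^d|}{(2T)^d}\ge\frac1{(3\varepsilon)^{d-1}(L_k+3\varepsilon)}=\frac{1}{3^{d-1}(Kk+3\varepsilon^d)}\ge\frac{1}{3^{d-1}(K+3)\,k}.$$
Summing over $k\le n$ and letting $n\to\infty$, the density of $F$ is infinite, because the harmonic series diverges. So the same points must serve many scales.

**Two probabilistic tools.** We recall them in the form in which they will be used.

*Chernoff's bound.* Let $W=\sum W_p$ be a finite sum of independent random variables with values in $[0,M]$, and $0<\tau<1$. Then $\mathbb P(W\le(1-\tau)\mathbb EW)\le\exp(-\tau^2\,\mathbb EW/(2M))$.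

*Lovász Local Lemma, symmetric form* (Erdős–Lovász; see Alon–Spencer, *The Probabilistic Method*). Suppose finitely many events each have probability $\le p$, each is mutually independent of all but at most $\Delta$ of the others, and $ep(\Delta+1)\le1$. Then with positive probability none of them occurs.

A small example, which also shows how to reach infinitely many events: take independent fair bits indexed by $\mathbb Z$, and let $A_i$ be the event that the ten bits $i,\dots,i+9$ are equal. Then $\mathbb P(A_i)=2^{-9}$, and $A_i$ is mutually independent of all $A_j$ with $|j-i|\ge10$, so $\Delta=18$ and $e\cdot19/512<1$. Finitely many $A_i$ can be avoided, and by compactness of $\{0,1\}^{\mathbb Z}$ all can be avoided. (Here alternating bits do it too; the scheme is what matters.)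

**All scales at once.** Here is the second natural plan. Let $X_p=p+U_p$ for $p\in P_0$, with $U_p$ independent and uniform in $B(0,2.9)$, and apply the local lemma to the events "the tube $A$ contains no $X_p$", for tubes of all scales together. For a fixed number $\Gamma$, a tube of scale $s$ is a box whose axis has length $\ell(s)=\Gamma s^{-(d-1)}\ln(1/s)$ and whose cross-section is a cube of side $s$; its volume is $\Gamma\ln(1/s)$.

One scale behaves well. Cut the axis into equal pieces of length in $[R+2,2(R+2))$. By Lemma 4, applied to a subsegment of length $R$ that keeps distance $\ge1$ from the ends, each piece contains a point $y$ with $|y-p|\le2$ for some $p\in P_0$, and hence a unit stretch inside $\bar B(p,2.5)$. If $\frac12\sqrt{d-1}\,s<0.4$, the tube over that stretch lies in $B(p,2.9)$. So $\mathbb E|\{p:X_p\in A\}|\ge c'\Gamma\ln(1/s)$ with $c'=1/(2(R+2)\omega_d2.9^d)$, and the probability that $A$ is empty is at most $s^{c'\Gamma}$.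

But this probability is also not smaller than a power of $s$. The probabilities $p_i$ that $X_{p}\in A$ are at most $5.8\,s^{d-1}/(\omega_d2.9^d)$ up to a constant factor: the tube meets a ball of diameter $5.8$ in a set whose projection to the axis has length at most $5.8$. So $p_i\le\frac12$ for small $s$. The balls $B(p,2.9)$ are disjoint, so $\sum p_i\le\Gamma\ln(1/s)/(\omega_d2.9^d)$. With $1-x\ge e^{-2x}$ on $[0,\frac12]$ we get
$$\mathbb P(A\text{ empty})=\prod(1-p_i)\ge s^{C'},\qquad C'=\frac{2\Gamma}{\omega_d2.9^d}.$$

Since a point is touched by tubes of infinitely many scales, the symmetric local lemma is useless ($\Delta=\infty$), and one turns to its general form: it requires numbers $x_A\in[0,1)$ with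
$$\mathbb P(A\text{ empty})\le x_A\prod_{A'\sim A}(1-x_{A'}),$$
where $A'\sim A$ means that the two events share a variable $X_p$. Fix a small $s_0$ with $\ell(s_0)\ge R$. Let $A$ be a tube of scale $s\ll s_0$, and place $n=\lfloor \ell(s)/\ell(s_0)\rfloor$ tubes $A'$ of scale $s_0$ one after another along the axis of $A$. The axis of each $A'$ has a point at distance $\le2$ from some $p$, so both $A$ and $A'$ meet $B(p,2.9)$ in positive volume, and $A'\sim A$. Each $x_{A'}\ge\mathbb P(A'\text{ empty})\ge p_0:=s_0^{C'}$, so the condition for $A$ would force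
$$s^{C'}\le(1-p_0)^{n},\qquad n\ge\frac{\ell(s)}{\ell(s_0)}-1 .$$
As $s\to0$ the right side is exponentially small in a power of $1/s$, and the left side is only polynomially small. This is the exact point of failure: an event of fine scale sees a huge number of events of coarse scale, and its own probability is much too large for that.

The way past it is to decide the points not at once but to finer and finer precision. When the fine scales are treated, the coarse scales have already been settled, and they no longer figure as events. In each stage all events have parameters that are powers of one number $\delta$, so the symmetric local lemma applies with $\Delta\le\delta^{-\mathrm{const}}$. The price is that the earlier decisions must not have spoiled the randomness that is still to come. We therefore carry along a quantitative statement: the conditional density of the points, given what has been decided, still has a positive average over every long segment.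

## 5. Smeared densities and the choice of constants

**Displacements.** Let
$$\varphi_r(x)=A_dr^{-d}(1-|x|/r)_+,\qquad A_d=\frac{d+1}{\omega_d}.$$
As $\int(1-|x|)_+dx=\omega_d/(d+1)$, this is a probability density. It is supported in $\bar B(0,r)$, bounded by $A_dr^{-d}$, and has Lipschitz constant $A_dr^{-d-1}$. In the plane, for example, $A_2=3/\pi$ and the graph of $\varphi_r$ is a cone.

Put $h=d^2$ and $Q=4h^2$ (so $Q\ge64$). For a small $\eta\le\frac1{100}$, to be chosen below, define for $k\ge1$
$$\delta_k=\eta^{Q^k}\ \ (\text{family }a=0),\qquad\delta_k=\eta^{2hQ^k}\ \ (\text{family }a=1),\qquad\text{and}\quad\delta_0=\tfrac{29}{10}\ \text{for both}.$$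
So $\delta_{k+1}=\delta_k^Q$ for $k\ge1$. Since $\delta_{k+1}\le\delta_k/100$ for $k\ge1$ and $\delta_1$ is tiny,
$$\sum_{i\ge k}\delta_i\le1.1\,\delta_k\quad(k\ge1),\qquad\sum_{i\ge0}\delta_i\le2.95 .\tag{1}$$

From here to the end of Section 6 fix a family $a$ and write $P=P_a$. The final point belonging to $p$ will be $p$ plus a sum of displacements of lengths at most $\delta_0,\delta_1,\dots$, decided one after another, like the blocks of digits of a number. To measure the randomness that is still to come, let $D_i$ ($i\ge0$) be independent with densities $\varphi_{\delta_i}$ and let $T_k=\sum_{i\ge k}D_i$. Then $|T_k|\le1.1\delta_k$ for $k\ge1$. The density $g_k$ of $T_k$ is the convolution of $\varphi_{\delta_k}$ with the law of $T_{k+1}$, so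
$$0\le g_k\le A_d\delta_k^{-d},\qquad\mathrm{Lip}(g_k)\le A_d\delta_k^{-d-1},\qquad g_k=\varphi_{\delta_k}*g_{k+1}.\tag{2}$$
Moreover, for $|x|\le2.5$,
$$g_0(x)=\mathbb E\,\varphi_{\delta_0}(x-T_1)\ge\gamma:=A_d(2.9)^{-d}\Bigl(1-\frac{2.55}{2.9}\Bigr)>0,\tag{3}$$
because $|T_1|\le1.1\delta_1\le0.05$.

**Definition (stage-$k$ configuration, smeared density).** A stage-$k$ configuration is $X^k=(X^k_p)_{p\in P}$ with $|X^k_p-p|\le\sum_{i<k}\delta_i$. Its smeared density is $f_k(x)=\sum_pg_k(x-X_p^k)$.

If all later displacements were independent with densities $\varphi_{\delta_k},\varphi_{\delta_{k+1}},\dots$, then $\int_Af_k$ would be the expected number of final points in $A$. For example, at stage $0$ with $X_p^0=p$, the function $f_0$ is a sum of disjoint bumps, one around each $p$, with values $\ge\gamma$ on $\bar B(p,2.5)$. As $k$ grows, the bumps become narrow and high.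

The $p$-th summand of $f_k$ vanishes outside $\bar B(p,2.95)$ by (1), and the balls $B(p,3)$ are disjoint. So $f_k$ is the maximum of its summands, and $\mathrm{Lip}(f_k)\le A_d\delta_k^{-d-1}$.

**The property carried along.** Let $\Lambda_0=R+2$ and $\Lambda_k=\delta_k^{-d}$ for $k\ge1$. Consider
$$\Pi_k:\qquad\frac1{|S|}\int_Sf_k\ge c_k\quad\text{for every segment }S\text{ with }|S|\ge\Lambda_k,$$
where $c_0=\gamma/(2\Lambda_0)$ and $c_{k+1}=(1-\delta_{k+1}^{1/4})c_k-\delta_{k+1}$.

Why the length $\delta_k^{-d}$? A bump of $f_k$ has height up to order $\delta_k^{-d}$ and width of order $\delta_k$, so it contributes up to order $\delta_k^{1-d}$ to $\int_Sf_k$. Concentration can be expected only if $|S|$ is much larger than that, and we take one more factor $\delta_k^{-1}$.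

**$\Pi_0$ holds for $X_p^0=p$.** Let $|S|\ge\Lambda_0$. Cut $S$ into $\lfloor|S|/\Lambda_0\rfloor$ equal pieces; their lengths lie in $[\Lambda_0,2\Lambda_0)$. Each piece $I$ contains a segment of length $R$ at distance $\ge1$ from both ends of $I$. By Lemma 4 that segment contains a point $y$ with $|y-p|\le2$ for some $p\in P$. The points of $I$ within $0.5$ of $y$ form a segment of length $1$ in $\bar B(p,2.5)$, where $f_0\ge\gamma$ by (3). So $\int_If_0\ge\gamma$, and the average over $I$ is at least $\gamma/(2\Lambda_0)=c_0$. Averaging over the pieces gives $\Pi_0$.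

**Order of choice of constants.** The number $c_0$ depends only on $d$. Put
$$c=\frac{c_0}2,\qquad\kappa=\frac{c\,4^{-d}}8,\qquad b=d^3+6d^2+4d,\qquad G=1+(21\sqrt d)^{2d}+(21\sqrt d)^d\,3^{d^2}2^d .$$
The numbers $b$ and $G$ come from a count of dependent events in Section 6; it is essential that they do not involve $\Gamma$ or $\eta$. Choose $\Gamma\ge1$ with $\kappa\Gamma/Q\ge b+1$. Finally choose $\eta\le1/(100d)$ so small that the following hold.

* (E1) $2\eta(1+c_0)\le c_0/2$.
* (E2) $\eta^{-1}\ge2(R+3)$.
* (E3) $2\sqrt d\,(A_d+\Gamma)\,\eta\le1$.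
* (E4) $\exp\bigl(-\frac c{12A_d}\delta^{-1/2}\bigr)\le\delta^{b+1}$ for $0<\delta\le\eta$.
* (E5) $eG\,\Gamma^{2d}\eta\le1$.

All these constants depend only on $d$ and are used for both families. Two consequences will be needed.

From (E1): since $Q^k\ge4k$ we have $\delta_k\le\eta^{4k}$, so $\sum_{k\ge1}(c_0\delta_k^{1/4}+\delta_k)\le(1+c_0)\sum_{k\ge1}\eta^k\le2\eta(1+c_0)\le c_0/2$. By induction
$$c\le c_k\le c_0\qquad\text{for all }k.\tag{4}$$
From (E2): for all $k\ge0$,
$$\Lambda_{k+1}-1\ge\max(\Lambda_k,\tfrac12\Lambda_{k+1}).\tag{5}$$
Indeed $\Lambda_1\ge\eta^{-1}\ge2(R+3)$, so $\Lambda_1-1\ge2R+5\ge\Lambda_0$; for $k\ge1$, $\Lambda_{k+1}=\Lambda_k^Q\ge2\Lambda_k\ge\Lambda_k+1$; and $\Lambda_{k+1}\ge2$ gives $\Lambda_{k+1}-1\ge\frac12\Lambda_{k+1}$.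

**Definition (boxes of stage $k$).** For $k\ge1$ let $\mathcal B_k$ be the set of boxes $B$ with
$$\frac{\delta_{k+1}}\eta\le s_1\le\delta_k^h,\qquad\Gamma\ln(1/s_1)\le\mathrm{vol}(B)\le2\Gamma\ln(1/s_1).$$

The two bounds on $s_1$ have different roles. The lower bound says that $B$ is thick compared with all movements after the displacement of stage $k$, which have total length at most $1.1\delta_{k+1}$, so a point placed well inside $B$ stays inside. The upper bound forces the longest side of $B$ to exceed $\Lambda_k$, so that $\Pi_k$ gives information about $B$. As an example, let $d=2$, $h=4$: a box in $\mathcal B_k$ has $s_1\le\delta_k^4$ and area at least $1$, hence $s_2\ge\delta_k^{-4}$, while $\Lambda_k=\delta_k^{-2}$.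

## 6. The one-stage lemma

**Lemma 5.** Let $k\ge0$ and let $X^k$ be a stage-$k$ configuration satisfying $\Pi_k$. There are $D_p\in\bar B(0,\delta_k)$ $(p\in P)$ such that $X_p^{k+1}:=X_p^k+D_p$ satisfies

* (i) $\Pi_{k+1}$;
* (ii) if $k\ge1$: for every $B\in\mathcal B_k$ and all points $Y_p$ $(p\in P)$ with $|Y_p-X_p^{k+1}|\le1.1\delta_{k+1}$, we have $|\{p:Y_p\in\mathrm{int}\,B\}|\ge4\kappa\,\mathrm{vol}(B)$.

The points $Y_p$ stand for the final positions, which are not yet known at this stage.

*Proof.* Write $\delta=\delta_{k+1}$ and $\beta=\delta^{d+3}$. Then $\delta\le\eta$. Let the $D_p$ be independent with density $\varphi_{\delta_k}$. Then $X^{k+1}$ is a stage-$(k+1)$ configuration, and by (2)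
$$\mathbb Ef_{k+1}(x)=\sum_p(\varphi_{\delta_k}*g_{k+1})(x-X_p^k)=\sum_pg_k(x-X^k_p)=f_k(x).\tag{6}$$

**Step 1 (bad events for segments).** The purpose is to show that a given long segment keeps almost all its average, with overwhelming probability. For each net segment $S=[x,y]$ with $x,y\in\beta\mathbb Z^d$ and $\Lambda_{k+1}-1\le|S|\le2\Lambda_{k+1}+1$, the bad event is
$$W<(1-\tau)c_k|S|,\qquad W=\int_Sf_{k+1},\quad\tau=\delta^{1/4}.$$
Write $W=\sum_pW_p$ with $W_p=\int_Sg_{k+1}(x-X_p^k-D_p)\,d\ell(x)$, where $d\ell$ is length. The $W_p$ are independent, and $W_p=0$ unless $\mathrm{dist}(p,S)<3$, so the sum is finite. The integrand is at most $A_d\delta^{-d}$ and is supported in a ball of radius $1.1\delta$, which $S$ meets in length at most $2.2\delta$. So $0\le W_p\le M:=3A_d\delta^{1-d}$. By (5), $|S|\ge\Lambda_k$, and (6), $\Pi_k$, (4) and (5) give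
$$\mathbb EW=\int_Sf_k\ge c_k|S|\ge\tfrac12c\,\delta^{-d}.$$
In particular the bad event is contained in $\{W\le(1-\tau)\mathbb EW\}$. Chernoff's bound and (E4) yield
$$\mathbb P(\text{bad})\le\exp\Bigl(-\frac{\delta^{1/2}\cdot\frac12c\,\delta^{-d}}{6A_d\delta^{1-d}}\Bigr)=\exp\Bigl(-\frac c{12A_d}\delta^{-1/2}\Bigr)\le\delta^{b+1}.\tag{7}$$

**Step 2 (no bad net segment implies $\Pi_{k+1}$).** This step passes from net segments to all segments, using the Lipschitz bound. Let $|S|\ge\Lambda_{k+1}$, and cut $S$ into equal pieces of length in $[\Lambda_{k+1},2\Lambda_{k+1})$. Move the endpoints of a piece by at most $\sqrt d\,\beta$ to points of $\beta\mathbb Z^d$. The length changes by at most $2\sqrt d\,\beta\le1$ by (E3) (recall $\Gamma\ge1$), so the new segment is a net segment. Parametrize both segments affinely by $[0,1]$: corresponding points are at distance at most $\sqrt d\,\beta$. So the average of $f_{k+1}$ changes by at most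
$$A_d\delta^{-d-1}\sqrt d\,\beta=A_d\sqrt d\,\delta^2\le\delta,$$
again by (E3). Hence the average over the piece is at least $(1-\tau)c_k-\delta=c_{k+1}$, and averaging over the pieces gives $\Pi_{k+1}$.

**Step 3 (a net of boxes).** For $k\ge1$ we replace each $B\in\mathcal B_k$ by a smaller box from a discrete family, well inside $B$. Let $\mathcal O_\beta$ be a maximal $\beta$-separated subset of the orthogonal group $O(d)$ in operator norm. The balls of radius $\beta/2$ around its elements, in the $d^2$-dimensional space of matrices, have disjoint interiors and lie in the ball of radius $1+\beta/2$. So $|\mathcal O_\beta|\le(1+2/\beta)^{d^2}\le(3/\beta)^{d^2}$.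

Let $B=b_0+O\prod[-\frac{s_i}2,\frac{s_i}2]\in\mathcal B_k$. Since $s_1^{d-1}s_d\le\mathrm{vol}(B)$ and $s_1\ge\delta/\eta\ge\delta$,
$$s_d\le2\Gamma\ln(1/s_1)\,s_1^{-(d-1)}\le2\Gamma s_1^{-d}\le2\Gamma\delta^{-d}.\tag{8}$$
Let $s_i'$ be the largest power of $2$ not exceeding $s_i/2$, so $s_i/4<s_i'\le s_i/2$ and $s_1'\le\dots\le s_d'$. Choose $O'\in\mathcal O_\beta$ with $\|O-O'\|\le\beta$, and $b'\in\beta\mathbb Z^d$ with $|b'-b_0|\le\sqrt d\,\beta$, and put
$$B'=b'+O'\prod\Bigl[-\frac{s_i'}2,\frac{s_i'}2\Bigr].$$
Fix one such net box $B'$ for each $B$. Let $B'_t$ denote the closed $t$-neighborhood of $B'$.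

We claim that $B'_{s_1/8}\subset\mathrm{int}\,B$. Let $x=b'+O'v+u$ with $|v_i|\le s_i'/2\le s_i/4$ and $|u|\le s_1/8$. Then
$$O^{-1}(x-b_0)=v+O^{-1}(O'-O)v+O^{-1}(b'-b_0)+O^{-1}u,$$
so its $i$-th coordinate has modulus at most $\frac{s_i}4+\beta|v|+\sqrt d\,\beta+\frac{s_1}8$. By (8), $|v|\le\sqrt d\,s_d/4\le\sqrt d\,\Gamma\delta^{-d}/2$, and with (E3)
$$\beta|v|+\sqrt d\,\beta\le2\sqrt d\,\Gamma\delta^3\le\delta^2<\frac\delta{8\eta}\le\frac{s_1}8 .$$
The modulus is therefore less than $\frac{s_i}4+\frac{s_1}4\le\frac{s_i}2$, which proves the claim.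

**Step 4 (bad events for boxes, and why avoiding them gives (ii)).** The bad event for $B'$ is
$$\mathcal N<\tfrac12c\,\mathrm{vol}(B'),\qquad\mathcal N=|\{p:X_p^k+D_p\in B'_{s_1'/16}\}|.$$
Suppose it does not occur. Since $\delta\le\eta s_1$ and $\eta\le\frac1{100}$,
$$1.1\,\delta\le1.1\,\eta s_1\le\frac{s_1}{64}\le\frac{s_1'}{16}.\tag{9}$$
If $X_p^{k+1}\in B'_{s_1'/16}$ and $|Y_p-X_p^{k+1}|\le1.1\delta$, then $Y_p\in B'_{s_1'/8}\subset B'_{s_1/8}\subset\mathrm{int}\,B$. This happens for at least $\frac12c\,\mathrm{vol}(B')\ge\frac12c\,4^{-d}\mathrm{vol}(B)=4\kappa\,\mathrm{vol}(B)$ indices $p$, as (ii) requires.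

**Step 5 (probability of a bad box).** Here $\Pi_k$ is used a second time, to bound $\mathbb E\mathcal N$ from below. Let $T_{k+1}$ be independent of $D_p$. By (9), $|T_{k+1}|\le1.1\delta\le s_1'/16$, and $D_p+T_{k+1}$ has density $g_k$. So
$$\mathbb P(X_p^k+D_p\in B'_{s_1'/16})\ge\mathbb P(X_p^k+D_p+T_{k+1}\in B')=\int_{B'}g_k(x-X_p^k)\,dx ,$$
and summing over $p$ gives $\mathbb E\mathcal N\ge\int_{B'}f_k$.

Next, $s_1s_d^{d-1}\ge\mathrm{vol}(B)\ge\Gamma\ln(1/s_1)\ge1$, and $\frac{d^2}{d-1}\ge d+1$, hence
$$s_d\ge s_1^{-1/(d-1)}\ge\delta_k^{-d^2/(d-1)}\ge\delta_k^{-(d+1)}\ge100\,\Lambda_k .$$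
So the longest side of $B'$ satisfies $s_d'>s_d/4\ge\Lambda_k$. Foliate $B'$ by segments of length $s_d'$ parallel to this side and apply $\Pi_k$ to each. By Fubini and (4), $\mathbb E\mathcal N\ge c_k\,\mathrm{vol}(B')\ge c\,\mathrm{vol}(B')$.

Now $\mathcal N$ is a finite sum of independent indicators, and the bad event lies in $\{\mathcal N\le\frac12\mathbb E\mathcal N\}$. Chernoff's bound with $\tau=\frac12$, $M=1$ gives
$$\mathbb P(\text{bad})\le e^{-c\,\mathrm{vol}(B')/8}\le e^{-c\,4^{-d}\Gamma\ln(1/s_1)/8}=s_1^{\kappa\Gamma}\le\delta_k^{\kappa\Gamma}=\delta^{\kappa\Gamma/Q}\le\delta^{b+1}.\tag{10}$$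
The relation $\delta_{k+1}=\delta_k^Q$ enters here: a power of $\delta_k$ is a power of $\delta$, and the logarithmic volume with a large factor $\Gamma$ makes this power as large as we need.

**Step 6 (counting dependent events).** The purpose is to bound $\Delta$ by a fixed power of $1/\delta$. Let $Z$ be a net segment or net box. Since $|X_p^k+D_p-p|\le2.95$ and $s_1'/16$ is less than $1$, the event of $Z$ is determined by those $D_p$ with $\mathrm{dist}(p,Z)<4$. If $\mathrm{dist}(Z,Z')\ge8$, no $p$ is relevant to both. So the event of $Z$ is mutually independent of all events whose sets have distance $\ge8$ from $Z$.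

All sets $Z$ have diameter at most $H:=3\sqrt d\,\Gamma\delta^{-d}$: for segments, $2\Lambda_{k+1}+1\le3\delta^{-d}$; for boxes, $\mathrm{diam}\,B'\le\sqrt d\,s_d'\le\sqrt d\,s_d/2\le\sqrt d\,\Gamma\delta^{-d}$ by (8). Hence a set within distance $8$ of $Z$ has its endpoints, or its center, in a ball of radius $2H+8\le3H$ about a fixed point of $Z$. Such a ball lies in a cube of side $6H$, so it contains at most $(6H/\beta+1)^d\le(7H/\beta)^d$ points of $\beta\mathbb Z^d$. The sides of net boxes are powers of $2$ in $[\delta,\Gamma\delta^{-d}]$, because $s_1'>s_1/4\ge\delta/(4\eta)\ge\delta$ and $s_d'\le s_d/2$. An interval $[\xi,\xi t]$ with $t\ge1$ contains at most $1+\log_2t\le2t$ powers of $2$, so there are at most $2\Gamma\delta^{-d-1}$ possibilities for each side. Together,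
$$\Delta+1\le1+\Bigl(\frac{7H}\beta\Bigr)^{2d}+\Bigl(\frac{7H}\beta\Bigr)^d\Bigl(\frac3\beta\Bigr)^{d^2}(2\Gamma\delta^{-d-1})^d\le G\,\Gamma^{2d}\delta^{-b}.\tag{11}$$
For the last inequality, $7H/\beta=21\sqrt d\,\Gamma\delta^{-2d-3}$. The second term is $(21\sqrt d\,\Gamma)^{2d}\delta^{-(4d^2+6d)}$. The third is $(21\sqrt d)^d3^{d^2}2^d\,\Gamma^{2d}$ times $\delta$ to the power
$$-\bigl[(2d^2+3d)+(d^3+3d^2)+(d^2+d)\bigr]=-(d^3+6d^2+4d)=-b .$$
And $4d^2+6d\le b$.

**Step 7 (local lemma and compactness).** By (7), (10), (11) and (E5),
$$e\,\delta^{b+1}(\Delta+1)\le eG\,\Gamma^{2d}\delta\le1 .$$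
So the symmetric local lemma shows that any finite set of bad events can be avoided simultaneously by some $(D_p)\in\prod_p\bar B(0,\delta_k)$. For each bad event, the set of $(D_p)$ in this product that avoid it is closed. For a segment, $W$ is a continuous function of finitely many $D_p$, and avoiding means $W\ge(1-\tau)c_k|S|$. For a box, the good set is a finite union of finite intersections of the closed conditions $X_p^k+D_p\in B'_{s_1'/16}$. The product $\prod_p\bar B(0,\delta_k)$ is compact by Tychonoff's theorem, so by the finite intersection property all bad events can be avoided simultaneously. Steps 2 and 4 then give (i) and (ii). For $k=0$ there are only segment events. $\square$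

## 7. Two interleaved families cover every scale

For each family $a\in\{0,1\}$ start with $X_p^0=p$, for which $\Pi_0$ holds, and apply Lemma 5 inductively for $k=0,1,2,\dots$. The limits $X_p=\lim_kX_p^k$ exist, and by (1)
$$|X_p-X_p^{k+1}|\le\sum_{i\ge k+1}\delta_i\le1.1\,\delta_{k+1},\qquad|X_p-p|\le2.95 .$$
Let $F_a=\{X_p:p\in P_a\}$ and $F=F_0\cup F_1$. Points of $F$ belonging to different elements of $P_0\cup P_1$ are at distance at least $8-5.9>2$. So $F$ is uniformly discrete, and in particular has finite density. Different indices give different points, so counting indices is counting points.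

By Lemma 5(ii) with $Y_p=X_p$, every box in $\mathcal B_k$, for either family and any $k\ge1$, contains at least $4\kappa\,\mathrm{vol}(B)$ points of $F$ in its interior. Which thicknesses $s_1$ occur? Write $s_1=\eta^\lambda$. For family $0$ the condition on $s_1$ in $\mathcal B_k$ says
$$\lambda\in I_{0,k}=[hQ^k,\ Q^{k+1}-1],$$
and between $I_{0,k}$ and $I_{0,k+1}$ there is a gap from $Q^{k+1}-1$ to $hQ^{k+1}$. Family $1$ has its exponents multiplied by $2h$ precisely in order to bridge the gap. In the plane, $h=4$ and $Q=64$; family $0$ covers $[256,4095]$ and then $[16384,262143]$, and family $1$ covers $[2048,32767]$, which overlaps both.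

Put $\varepsilon_0=\eta^{hQ}$.

**Lemma 6.** Every box $B$ with $s_1\le\varepsilon_0$ and $\Gamma\ln(1/s_1)\le\mathrm{vol}(B)\le2\Gamma\ln(1/s_1)$ satisfies $|F\cap\mathrm{int}\,B|\ge4\kappa\,\mathrm{vol}(B)$.

*Proof.* It suffices that $B\in\mathcal B_k$ for some family and some $k\ge1$. With $\lambda=\ln s_1/\ln\eta\ge hQ$ this means $\lambda\in I_{0,k}$, or, for family $1$ where $\delta_{k+1}/\eta=\eta^{2hQ^{k+1}-1}$ and $\delta_k^h=\eta^{2h^2Q^k}$,
$$\lambda\in I_{1,k}=[2h^2Q^k,\ 2hQ^{k+1}-1].$$
As $Q=4h^2$, we have $hQ^k\le2h^2Q^k\le4h^2Q^k-1=Q^{k+1}-1$. So the two intervals overlap and $I_{0,k}\cup I_{1,k}=[hQ^k,\,2hQ^{k+1}-1]$. This contains $hQ^{k+1}$, the left endpoint of $I_{0,k+1}$. Hence the union over $k\ge1$ is $[hQ,\infty)$. $\square$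

**Proof of Theorem 2.** It remains to read off the visibility. For $0<\varepsilon\le\varepsilon_0$ put $s=\varepsilon/\sqrt d$ and
$$V(\varepsilon)=\Gamma s^{-(d-1)}\ln\frac1s=\Gamma d^{(d-1)/2}\varepsilon^{-(d-1)}\Bigl(\ln\frac1\varepsilon+\frac12\ln d\Bigr)\le2\Gamma d^{(d-1)/2}\,\varepsilon^{-(d-1)}\ln\frac1\varepsilon ,$$
where the last step uses $\varepsilon\le\varepsilon_0\le1/d$. For $\varepsilon_0<\varepsilon<1$ put $V(\varepsilon)=V(\varepsilon_0)$.

Let $\varepsilon\le\varepsilon_0$ and let $S$ be a segment with $|S|=V(\varepsilon)$. Let $B$ be the box with axis $S$ whose cross-section is a $(d-1)$-cube of side $s$ centered on $S$. Every point of $B$ is within $\frac12\sqrt{d-1}\,s<\varepsilon$ of $S$. Since $V(\varepsilon)\ge1\ge s$, the minimal side of $B$ is $s\le\varepsilon_0$, and $\mathrm{vol}(B)=s^{d-1}V(\varepsilon)=\Gamma\ln(1/s)$. By Lemma 6, $F\cap B\ne\emptyset$, so $S$ comes within $\varepsilon$ of $F$. For $\varepsilon\in(\varepsilon_0,1)$, a segment of length $V(\varepsilon_0)$ comes within $\varepsilon_0<\varepsilon$ of $F$. Since $\Gamma$ depends only on $d$, so does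 the implied constant. $\blacksquare$

## 8. From boxes of logarithmic volume to convex sets

We prove Theorem 3 for the same set $F$. One more textbook fact is needed. *John's theorem*: for a compact convex set $K\subset\mathbb R^d$ with nonempty interior there is an ellipsoid $\mathcal E$ with center $z_0$ such that $\mathcal E\subset K\subset z_0+d(\mathcal E-z_0)$.

**Step 1 (boxes with $s_1\le\varepsilon_0$ and $\mathrm{vol}(B)\ge v_0:=\Gamma\ln(1/s_1)$).** This removes the upper bound on the volume in Lemma 6. Repeatedly bisect all pieces, which are congruent, along a longest side, as long as their volume is $\ge2v_0$. At such a moment a longest side has length at least $(2v_0)^{1/d}\ge1$, so its half is at least $\frac12\ge s_1$, and the minimal side remains $s_1$. We end with boxes with disjoint interiors, minimal side $s_1$ and volume in $[v_0,2v_0)$. Lemma 6 applies to each, and summing gives $|F\cap\mathrm{int}\,B|\ge4\kappa\,\mathrm{vol}(B)$.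

**Step 2 (boxes with $s_1>\varepsilon_0$ and $\mathrm{vol}(B)\ge C_1$).** Thick boxes are sliced into thin ones. Cut the side $s_1$ into $\lceil s_1/\varepsilon_0\rceil$ equal parts. As $\lceil s_1/\varepsilon_0\rceil<2s_1/\varepsilon_0$, their length $t$ lies in $(\varepsilon_0/2,\varepsilon_0]$. The slices have minimal side $t$. Since $s_1\le\mathrm{vol}(B)^{1/d}$, each has volume
$$\frac{t\,\mathrm{vol}(B)}{s_1}\ge\frac{\varepsilon_0}2\mathrm{vol}(B)^{1-1/d}\ge\Gamma\ln\frac2{\varepsilon_0}\ge\Gamma\ln\frac1t ,$$
provided $C_1=C_1(d)$ is large enough. Apply Step 1 to each slice and sum: $|F\cap\mathrm{int}\,B|\ge4\kappa\,\mathrm{vol}(B)$.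

**Step 3 (convex sets).** A convex set contains a box of comparable volume and width. Let $A$ be bounded and convex with $\mathrm{vol}(A)\ge C\ln(2+1/w(A))$. Then $\mathrm{vol}(A)>0$, so $A$ has nonempty interior, and John's theorem applies to the closure $\bar A$. Let $a_1\le\dots\le a_d$ be the semi-axes of $\mathcal E$. The box $B$ centered at $z_0$ with sides $2a_i/\sqrt d$ along the axes of $\mathcal E$ lies in $\mathcal E$, because its vertices satisfy $\sum_i(a_i/\sqrt d)^2/a_i^2=1$. Since the interior of $\bar A$ is that of $A$, we have $\mathrm{int}\,B\subset A$. From $\mathrm{vol}(A)\le d^d\omega_d\prod a_i$,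
$$\mathrm{vol}(B)\ge\lambda_d\,\mathrm{vol}(A),\qquad\lambda_d=\frac{(2/\sqrt d)^d}{d^d\omega_d}.$$
The width of $A$ in the direction of the shortest axis is at most $2da_1$, so $w(A)\le2da_1$, and the minimal side of $B$ is $s_1=2a_1/\sqrt d\ge w(A)/d^{3/2}$.

If $s_1\le\varepsilon_0$, then with $C_2=1+\frac{3\ln d}{2\ln2}$
$$\ln\frac1{s_1}\le\frac32\ln d+\ln\Bigl(2+\frac1{w(A)}\Bigr)\le C_2\ln\Bigl(2+\frac1{w(A)}\Bigr),$$
so $\mathrm{vol}(B)\ge\lambda_dC\ln(2+1/w(A))\ge\Gamma\ln(1/s_1)$ once $\lambda_dC\ge\Gamma C_2$, and Step 1 applies. If $s_1>\varepsilon_0$, then $\mathrm{vol}(B)\ge\lambda_dC\ln2\ge C_1$ for $C$ large, and Step 2 applies. In both cases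
$$|F\cap A|\ge|F\cap\mathrm{int}\,B|\ge4\kappa\,\mathrm{vol}(B)\ge4\kappa\lambda_d\,\mathrm{vol}(A),$$
so Theorem 3 holds with $c_*=4\kappa\lambda_d$ and a constant $C$ depending only on $d$. $\blacksquare$
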